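# Sending every conditionally convergent series to infinity can take fewer permutations than changing every sum

## 1. The guess $\mathfrak{rr}_i=\mathfrak{rr}_f$ and its first tests

A series $\sum a_n$ of real numbers is **conditionally convergent** (c.c.) if it converges and $\sum|a_n|=+\infty$. Riemann's theorem says that by permuting the terms of such a series we can make it converge to any prescribed real number, or diverge to $+\infty$, or to $-\infty$. We ask how many permutations are needed to do this to *all* c.c. series. Let $\operatorname{Sym}(\omega)$ be the set of all permutations of $\omega$, and put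
$$\mathfrak{rr}_f := \min\{|\Pi| : \Pi \subseteq \operatorname{Sym}(\omega),\ \forall \text{ c.c. } \textstyle\sum a_n\ \exists \pi \in \Pi\ (\sum a_{\pi(n)} \text{ converges to a sum } \neq \sum a_n)\},$$
$$\mathfrak{rr}_i := \min\{|\Pi| : \Pi \subseteq \operatorname{Sym}(\omega),\ \forall \text{ c.c. } \textstyle\sum a_n\ \exists \pi \in \Pi\ (\sum a_{\pi(n)} \text{ diverges to } +\infty \text{ or to } -\infty)\}.$$
By Riemann's theorem both are at most $|\operatorname{Sym}(\omega)|=\mathfrak c$.

Riemann's argument gives the finite and the infinite case by the same greedy procedure, so a first guess is that $\mathfrak{rr}_i=\mathfrak{rr}_f$. Conjecture 2 of "Rearrangements" (https://imsarchives.nus.edu.sg/oldwww2/events/2017/wcom/files/joerg.pdf) says that ZFC does not prove this guess: it is consistent that $\mathfrak{rr}_i<\mathfrak{rr}_f$, assuming ZFC is consistent. We shall prove the conjecture. First we test the guess.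

**Test 1: multiples of one series.** Consider all series $\lambda\sum_i(-1)^i/(i+1)$ with $\lambda\ne0$. One permutation changes all the sums: list two positive terms (for $\lambda=1$), then one negative term, and so on. After $3m$ terms the partial sum, with $H_k=1+\dots+1/k$, is $\lambda(H_{4m}-\frac12H_{2m}-\frac12H_m)$, which tends to $\lambda\cdot\frac32\ln2$ instead of $\lambda\ln 2$. Also one permutation sends all of them to $\pm\infty$: list consecutive positive terms with sum at least $2$, then one negative term, and repeat; for $\lambda=1$ every round gains at least $\frac32$. The unknown factor $\lambda$ does no harm, and both tasks cost one permutation.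

**Test 2: countable families of permutations.** *No countable $\Pi$ works for either task, so $\mathfrak{rr}_i,\mathfrak{rr}_f\ge\omega_1$.* Let $\pi_0,\pi_1,\dots\in\operatorname{Sym}(\omega)$. Choose $d_0<d_1<\cdots$ such that
$$\pi_k^{-1}(d_{i+1})>\pi_k^{-1}(d_j)\qquad\text{for all }k,j\le i.$$
This is possible, since for each of the finitely many $k\le i$ only finitely many numbers $d$ have $\pi_k^{-1}(d)\le\max_{j\le i}\pi_k^{-1}(d_j)$. Put $a_{d_i}=(-1)^i/(i+1)$ and $a_n=0$ for all other $n$. This series is c.c. The permutation $\pi_k$ lists $d_0,\dots,d_k$ in some order and after them $d_{k+1},d_{k+2},\dots$ in this order, interspersed with zero terms. Hence $\sum_m a_{\pi_k(m)}$ converges, to the original sum, for every $k$.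

So if CH holds, then $\mathfrak{rr}_i=\mathfrak{rr}_f=\omega_1$, and the guess is right. A counterexample has to live in a model with $\mathfrak c>\omega_1$.

**Test 3: Cohen reals.** The first model of $\mathfrak c>\omega_1$ that one tries is obtained by adding $\kappa=\kappa^\omega>\omega_1$ Cohen reals. For $c\in2^\omega$, split $\omega$ into consecutive blocks, the $j$-th of length $2(j+1)$, and let the terms on block $j$ be alternately $\pm c(j)/(j+1)$. Each block has sum $0$, the partial sums inside it lie in $\{0,c(j)/(j+1)\}$, and its absolute values sum to $2c(j)$. So if $c(j)=1$ infinitely often, this is a c.c. series with sum $0$. Now let $c$ be Cohen over a model that contains $\sigma\in\operatorname{Sym}(\omega)$. Given a finite condition $s\in2^m$ and $N\in\omega$, choose $n\ge N$ such that $\{\sigma(k):k<n\}$ contains all blocks $j<m$, and extend $s$ by zeros so far that it covers all blocks met by this set. The extension forces that the $n$-th rearranged partial sum is $0$. By density, the rearranged partial sums return to $0$ infinitely often, so $\sigma$ neither sends the series to $\pm\infty$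 nor makes it converge to a nonzero number. In the Cohen model every real lies in $V[G\upharpoonright A]$ for some countable set $A$ of coordinates, and any other coordinate is Cohen over that model. So fewer than $\kappa$ permutations never suffice, for either task, and $\mathfrak{rr}_i=\mathfrak{rr}_f=\kappa=\mathfrak c$.

The guess survives again, and we see what went wrong for us: a Cohen condition can switch off the whole rest of the series as far as it likes. To separate the two numbers we need new series that hide from the "finite" task but cannot do *this*.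

## 2. Series with an unknown scale

There is a difference between the two tasks. If we follow a permutation for finitely many steps and then list the remaining terms in natural order, the sum does not change. A nonzero displacement must be maintained *forever*, by ever later terms, within fixed bounds $0<u\le w<\infty$. That requires knowing the size of the later terms up to a bounded factor. Drifting to infinity does not. The following series exploit this.

**The series $a^c$.** Let $N_j=\{0,\dots,j\}$ and $c\in\prod_jN_j$. Put
$$z_j=2^{c(0)+\dots+c(j)},\qquad \delta_j=2^{-(j+1)^2-j},\qquad K_j=1/\delta_j\in\omega .$$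
Then $1\le z_j\le2^{(j+1)^2}$. Split $\omega$ into consecutive intervals $J_j$ of length $2K_j$, and let $a^c$ on $J_j$ be $+z_j\delta_j,-z_j\delta_j,+z_j\delta_j,-z_j\delta_j,\dots$ Each $J_j$ contributes $0$ in total, and the partial sums inside $J_j$ lie in $\{0,z_j\delta_j\}$ with $z_j\delta_j\le2^{-j}\to0$. Also $\sum_{i\in J_j}|a^c_i|=2z_j\ge2$. So $\sum a^c_i$ is c.c. with sum $0$. For finite $T\subseteq\omega$,
$$\sum_{i\in T}a^c_i=\sum_j\tau_j(T)\,z_j, \tag{1}$$
where $\tau_j(T)$ is $\delta_j$ times (number of plus positions minus number of minus positions in $T\cap J_j$). The coefficient $\tau_j(T)$ does not depend on $c$, and $\tau_j(T)=0$ if $T\supseteq J_j$ or $T\cap J_j=\emptyset$.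

**One permutation sends all $a^c$ to $+\infty$.** At stage $r=0,1,2,\dots$ list the plus positions of $J_{2r}$ and $J_{2r+1}$, then the minus positions of $J_r$. Before stage $r$ the blocks $J_j$ with $j<r$ are complete, and of $J_r,\dots,J_{2r-1}$ exactly the plus positions are listed; the sum is $\sum_{j=r}^{2r-1}z_j\ge r$. During stage $r$ the partial sums first increase and then decrease to the starting value for stage $r+1$, which is at least $r+1$. So they stay at least $r$ during stage $r$.

**No countable $\Pi$ moves all $a^c$ to nonzero finite sums.** Suppose it did. The space $\prod_jN_j$ (discrete factors) is compact metrizable. It is covered by the countably many sets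
$$\{c:\ u\le|s_n|\le w\text{ for all }n\ge n_0\},\qquad s_n=\sum_{k<n}a^c_{\sigma(k)},$$
with $\sigma\in\Pi$, $n_0\in\omega$ and rationals $0<u<w$. They are closed because $s_n$ depends on finitely many coordinates of $c$. By the Baire category theorem one of them contains a cylinder $\{c:c(i)=y_i\text{ for }i<m\}$. Choose $f\ge m$ with $2^f>w/u$, and $n\ge n_0$ such that $T=\{\sigma(k):k<n\}$ contains $J_j$ for all $j<f$. Take $c,c'$ in the cylinder with $c(f)=0$, $c'(f)=f$, and $c(i)=c'(i)$ for $i\ne f$. By (1) only terms with $j\ge f$ contribute to $s_n$, and each such $z_j$ contains the factor $2^{c(f)}$. So $s_n$ computed for $c'$ is $2^f$ times $s_n$ computed for $c$, yet both absolute values lie in $[u,w]$. This is a contradiction.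

So for this family the two tasks have different prices. It remains to find a model in which generic $c$'s defeat every small $\Pi$ in the finite task, while $\omega_1$ permutations send *every* c.c. series, not only the $a^c$, to $\pm\infty$. This splits the work in two: find what one must know about a series to send it to infinity (a theorem of ZFC), and find a forcing that keeps this knowledge available.

## 3. Slaloms, reaping families, and the two theorems

"Almost all $n$" means all but finitely many $n$, and $X\subseteq^*A$ means that $X\setminus A$ is finite. We write $f\le^*g$ if $f(n)\le g(n)$ for almost all $n$. The cardinal $\mathfrak d$ is the least size of a **dominating** family $\mathcal D\subseteq\omega^\omega$: every $g\in\omega^\omega$ satisfies $g\le^*f$ for some $f\in\mathcal D$. We have $\mathfrak d\ge\omega_1$, since $g(n)=\max_{k\le n}f_k(n)+1$ is not dominated by any of $f_0,f_1,\dots$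

**Definition (slaloms, $\mathfrak l$).** A *slalom* is $S:\omega\to[\omega]^{<\omega}$ with $|S(n)|\le n+1$. Let $\mathfrak l$ be the least size of a family $\mathcal S$ of slaloms such that for all $f\in\omega^\omega$ some $S\in\mathcal S$ satisfies $f(n)\in S(n)$ for almost all $n$.

For example, $S(n)=\{0,\dots,n\}$ captures $n\mapsto\lfloor n/2\rfloor$ but not $n\mapsto2n$. Mapping $S$ to $n\mapsto\max(S(n)\cup\{0\})+1$ turns a family as in the definition into a dominating family, so $\mathfrak d\le\mathfrak l$. (By Bartoszyński's theorem $\mathfrak l=\mathrm{cof}(\mathcal N)$; we do not use this.)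

**Definition (reaping, $\mathfrak r$).** The reaping number $\mathfrak r$ is the least size of $\mathcal R\subseteq[\omega]^\omega$ such that for all $A\subseteq\omega$ some $X\in\mathcal R$ satisfies $X\subseteq^*A$ or $|X\cap A|<\omega$.

For example, no countable $\{X_n:n<\omega\}$ is reaping: choose distinct points one after another, infinitely many in each $X_n$ to be put into $A$ and infinitely many in each $X_n$ to be kept out of $A$. So $\mathfrak r\ge\omega_1$.

**Theorem A (ZFC).** $\mathfrak{rr}_i\le\max\{\mathfrak l,\mathfrak r\}$.

**Theorem B.** Assume CH and let $\kappa=\kappa^\omega>\omega_1$ (e.g. $\kappa=\omega_2$). There is a cardinal-preserving forcing $P$ which forces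
$$\mathfrak l=\mathfrak r=\mathfrak{rr}_i=\omega_1\quad\text{and}\quad \mathfrak{rr}_f=\mathfrak c=\kappa .$$
Moreover, in the extension, for every $\Pi\subseteq\operatorname{Sym}(\omega)$ with $|\Pi|<\kappa$ there is a c.c. series $\sum a_n=0$ such that for every $\sigma\in\Pi$ the partial sums $s_n=\sum_{k<n}a_{\sigma(k)}$ satisfy $\liminf|s_n|=0$ or $\limsup|s_n|=\infty$. In particular no $\sigma\in\Pi$ makes the series converge to a nonzero number.

Under CH, $\kappa=\omega_2$ is allowed: every function $\omega\to\omega_2$ is bounded, so $\omega_2^\omega$ is the size of $\bigcup_{\alpha<\omega_2}\alpha^\omega$, which is $\omega_2\cdot\omega_1^\omega=\omega_2\cdot 2^\omega=\omega_2$. Since Con(ZFC) implies Con(ZFC+CH), Theorem B with $\kappa=\omega_2$ proves that if ZFC is consistent, so is ZFC $+\ \mathfrak{rr}_i<\mathfrak{rr}_f$.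

## 4. Rounding and ordering vectors in $\mathbb R^d$

The idea of Theorem A is to cut a series into long blocks and list, early, a subset of a block with a large sum. If we knew the block $b=(b_i)_{i\in I}$, we would take its positive terms. A slalom gives only a list of at most $n+1$ *candidates* for the block, and we must serve all of them with one subset, in one order.

Taking the positive positions of one candidate fails already for two. If $b$ has the periodic sign pattern $+,-,+,-$ and $b'$ the pattern $+,+,-,-$, with all absolute values equal, then on the positive positions of $b$ the candidate $b'$ alternates and sums to $0$. The positions $\equiv0$ modulo $4$ would serve both; in general we shall choose a generic weighting of the sign classes and round it to a subset. Two more difficulties are visible. If the candidates are $b$ and $-b$, no subset gives both a positive sum, so we ask only for a sum of large *absolute value* and leave the sign to the reaping family. And while the subset is being listed, no candidate's partial sums may dip far in the wrong direction. Two finite-dimensional facts take care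 of rounding and of ordering.

**Lemma 1 (vertices).** Let $\mathcal P\subseteq[0,1]^N$ be the nonempty solution set of $r$ linear equations in $x\in[0,1]^N$. Then $\mathcal P$ has a vertex, and every vertex has at most $r$ coordinates in $(0,1)$.

*Proof.* A nonempty compact convex set has an extreme point. If $x$ has more than $r$ coordinates in $(0,1)$, the homogeneous system has a nonzero solution $y$ supported on these coordinates. Then $x\pm\epsilon y\in\mathcal P$ for small $\epsilon>0$, so $x$ is not extreme. $\square$

**Lemma 2 (Steinitz Lemma, with the Grinberg–Sevast'yanov constant).** If $d\ge1$ and $u_1,\dots,u_m\in\mathbb R^d$ have norm $\le1$ (any norm) and sum $0$, they can be ordered so that all partial sums have norm $\le d$.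

*Proof.* If $m\le d$ this is trivial. Let $m>d$. The plan is to remove vectors one at a time, keeping a witness that the remaining ones nearly cancel. We find $\{1,\dots,m\}=A_m\supset A_{m-1}\supset\dots\supset A_d$ with $|A_k|=k$, and $\lambda_k\in[0,1]^{A_k}$ with
$$\sum_{i\in A_k}\lambda_k(i)=k-d,\qquad \sum_{i\in A_k}\lambda_k(i)u_i=0. \tag{2}$$
Start with the constant $\lambda_m\equiv\frac{m-d}m$. Given $\lambda_k$ with $k>d$, consider
$$\Big\{\lambda\in[0,1]^{A_k}:\ \sum\lambda(i)=k-1-d,\ \sum\lambda(i)u_i=0\Big\}.$$
It is nonempty, since it contains $\frac{k-1-d}{k-d}\lambda_k$. It is given by $d+1$ linear equations, so it has a vertex $\lambda$ with at most $d+1$ coordinates in $(0,1)$. Suppose no coordinate of $\lambda$ were $0$. Then at least $k-d-1$ coordinates are $1$ and the others are positive. If there are others, the sum exceeds $k-d-1$; if there are none, the sum is $k>k-d-1$. Both are impossible. So some coordinate is $0$; drop it to obtain $A_{k-1}$ and $\lambda_{k-1}$.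

By (2), for every $k\ge d$,
$$\Big\|\sum_{A_k}u_i\Big\|=\Big\|\sum_{A_k}(1-\lambda_k(i))u_i\Big\|\le\sum_{A_k}(1-\lambda_k(i))=k-(k-d)=d .$$
Order the vectors so that the first $k$ of them form $A_k$ for each $k\ge d$. Partial sums with fewer than $d$ terms have norm $\le d$ trivially. $\square$

## 5. One subset for $n+1$ candidate blocks

**Parameters.** Let $\mathcal D$ be a dominating family of size $\mathfrak d$ consisting of functions with $f(m)>m$ for all $m$ (replace $f$ by $\max(f(m),m+1)$). For $f\in\mathcal D$ put $e(0)=0$, $e(n+1)=f(e(n))$; so $e(n)\ge n$. Put $I_n=[e(n),e(n+1))$ and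
$$L_n=2e(n)+n+2,\qquad \varepsilon_n=\frac1{4(n+1)},\qquad C_n=2^{n+3}(n+1)L_n .$$
Here $L_n$ is the gain we want from block $n$. It must pay for listing all of $[0,e(n))$ afterwards, at worst $e(n)$ if all terms have absolute value at most $1$, and still leave much over. The bound $\varepsilon_n$ on the terms keeps rounding errors small, and $C_n$ is the absolute mass that makes a gain of $L_n$ possible.

The finite rational sequences indexed by finite subsets of $\omega$ form a countable set. Via a fixed bijection of this set with $\omega$ we read the values of slaloms as sets of such sequences. Let $\mathcal S$ be a family of slaloms of size $\mathfrak l$ as in the definition of $\mathfrak l$. Fix $f\in\mathcal D$, $S\in\mathcal S$ and $n$, and let $B_n$ be the set of $b\in S(n)$ with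
$$b\in\mathbb Q^{I_n},\qquad |b_i|\le\varepsilon_n\ (i\in I_n),\qquad \sum_{i\in I_n}|b_i|\ge C_n .$$
Put $h=|B_n|\le n+1$.

**Lemma 3.** If $h\ge1$, there is a nonempty $D_n\subseteq I_n$ with an enumeration such that for each $b\in B_n$ we have $|\sum_{D_n}b_i|\ge L_n-\frac14$, and, with $s\in\{1,-1\}$ the sign of $\sum_{D_n}b_i$, all partial sums of $s\,b$ along the enumeration are $\ge-\frac12$.

*Proof.*

**Step 1: weights on sign classes that give every candidate a large sum.** Split $I_n$ into at most $2^h$ classes according to the sign vector $(\operatorname{sgn}b_i)_{b\in B_n}$, with $\operatorname{sgn}0=+$. Let $w^b_\rho$ be the sum of $b$ over the class $\rho$. Signs are constant on classes, so $\sum_\rho|w^b_\rho|=\sum_{I_n}|b_i|\ge C_n$. Hence for each $b$ some class $\rho(b)$ has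
$$|w^b_{\rho(b)}|\ge C_n2^{-h}\ge C_n2^{-(n+1)}=4(n+1)L_n .$$
Choose $\theta\in[0,1]^{\text{classes}}$ at random, with Lebesgue measure. Fix $b$ and all coordinates of $\theta$ except the one at $\rho(b)$. The values of this coordinate for which $|\sum_\rho\theta_\rho w^b_\rho|<L_n$ lie in an interval of length $2L_n/|w^b_{\rho(b)}|$. So by Fubini this inequality has probability at most $\frac{2L_n}{4(n+1)L_n}=\frac1{2(n+1)}$. Summing over the at most $n+1$ many $b$ gives at most $\frac12$. So we can fix $\theta$ with $|\sum_\rho\theta_\rho w^b_\rho|\ge L_n$ for all $b\in B_n$.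

**Step 2: rounding the weights to a subset.** Let $v_i=(b_i)_{b\in B_n}\in\mathbb R^h$, with the sup norm, so $\|v_i\|\le\varepsilon_n$. Let $W=(\sum_\rho\theta_\rho w^b_\rho)_{b}$. The set $\{x\in[0,1]^{I_n}:\sum x_iv_i=W\}$ is nonempty: let $x_i=\theta_\rho$ for $i$ in class $\rho$. It is given by $h$ linear equations, so by Lemma 1 it contains a point $x$ with at most $h$ coordinates in $(0,1)$. Let $D_n=\{i:x_i=1\}$ and $W'=\sum_{D_n}v_i$. Then
$$\|W'-W\|=\Big\|\sum_{0<x_i<1}x_iv_i\Big\|\le h\varepsilon_n\le\tfrac14 .$$
So $|\sum_{D_n}b_i|\ge L_n-\frac14$ for each $b\in B_n$. Since $L_n-\frac14>0$, $D_n\ne\emptyset$.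

**Step 3: an order without dips.** Let $m=|D_n|$. The vectors $v_i-W'/m$ $(i\in D_n)$ sum to $0$ and have norm at most $2\varepsilon_n$. By Lemma 2 in $\mathbb R^h$, applied after dividing by $2\varepsilon_n$, we can order them so that all partial sums have norm at most $2h\varepsilon_n\le\frac12$. So the $k$-th partial sum of the $v_i$ differs from $\frac kmW'$ by at most $\frac12$ in each coordinate. In coordinate $b$, multiply by the sign $s$ with $sW'_b>0$: the $k$-th partial sum of $s\,b$ is at least $\frac km|W'_b|-\frac12\ge-\frac12$. $\square$

If $B_n=\emptyset$, let $D_n=\emptyset$.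

## 6. The permutations $\pi_{f,S,X}$ and the proof of Theorem A

**Step 1: the permutations.** Let $\mathcal R$ be a reaping family of size $\mathfrak r$. For $(f,S,X)\in\mathcal D\times\mathcal S\times\mathcal R$ write $X=\{n_0<n_1<\cdots\}$. At stage $r$ list $D_{n_r}$ in its enumeration, then list all not yet listed elements of $[0,e(n_r))$ increasingly. After stage $r$ the listed set is
$$T_r=[0,e(n_r))\cup D_{n_r}\subseteq[0,e(n_r+1))\subseteq[0,e(n_{r+1})).$$
So $D_{n_{r+1}}\subseteq I_{n_{r+1}}$ is disjoint from $T_r$, nothing is listed twice, and everything is listed since $e(n_r)\to\infty$. Call the resulting permutation $\pi_{f,S,X}$. There are at most $\mathfrak d\cdot\mathfrak l\cdot\mathfrak r=\max\{\mathfrak l,\mathfrak r\}$ of them.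

**Step 2: choosing $f$, so that blocks are heavy and terms are small.** Let $\sum a_i$ be c.c. Scaling by a positive constant, assume $|a_i|\le1$ for all $i$. Let $g(m)$ be the least $M>m$ with
$$\sum_{m\le i<M}|a_i|\ge2^{m+3}(m+1)(3m+2)+1\quad\text{and}\quad|a_i|\le\frac1{8(m+2)}\ \text{ for all }i\ge M .$$
It exists because $\sum|a_i|=\infty$ and $a_i\to0$. Choose $f\in\mathcal D$ with $g\le^*f$. For almost all $n$ we have $e(n+1)\ge g(e(n))$ and $e(n)\ge g(e(n-1))$. For these $n$, since $e(n)\ge n$, the first inequality gives
$$\sum_{I_n}|a_i|\ge2^{e(n)+3}(e(n)+1)(3e(n)+2)+1\ge C_n+1 .$$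
Since $e(n-1)\ge n-1$, the second gives $|a_i|\le\frac1{8(n+1)}=\frac{\varepsilon_n}2$ for all $i\ge e(n)$.

**Step 3: choosing $S$, so that the true block is a candidate.** Let $b_i=\lfloor2^{i+2}a_i\rfloor/2^{i+2}$. Then $|a_i-b_i|\le2^{-i-2}$, so $\sum_i|a_i-b_i|\le\frac12$. Choose $S\in\mathcal S$ with $b\upharpoonright I_n\in S(n)$ for almost all $n$. For $i\ge e(n)\ge n\ge3$ we have $2^{-i-2}\le\frac1{8(n+1)}$, so for almost all $n$ and all $i\in I_n$ we get $|b_i|\le\frac{\varepsilon_n}2+\frac{\varepsilon_n}2=\varepsilon_n$. Also $\sum_{I_n}|b_i|\ge C_n+1-\frac12\ge C_n$. Hence $b\upharpoonright I_n\in B_n$ for almost all $n$.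

For such $n$ let $\alpha_n=\sum_{D_n}a_i$. It differs from $\sum_{D_n}b_i$ by at most $\frac12$, and $|\sum_{D_n}b_i|\ge L_n-\frac14>\frac12$. So $|\alpha_n|\ge L_n-1>0$, and $\alpha_n$ has the same sign as $\sum_{D_n}b_i$.

**Step 4: choosing $X$, so that the signs agree.** Apply the reaping property to $\{n:\alpha_n>0\}$: there are $X\in\mathcal R$ and $s\in\{1,-1\}$ such that $\alpha_n$ has sign $s$ for almost all $n\in X$. Put $a'=sa$. By Lemma 3 and $\sum|a_i-b_i|\le\frac12$, for all large $r$ the partial sums of $a'$ along $D_{n_r}$ are $\ge-1$, and $\sum_{D_{n_r}}a'_i\ge L_{n_r}-1$.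

**Step 5: the partial sums tend to infinity.** As $|a'_i|\le1$, for large $r$
$$\sum_{T_r}a'_i\ \ge\ -e(n_r)+L_{n_r}-1\ =\ e(n_r)+n_r+1 .$$
Let $\pi=\pi_{f,S,X}$ and let $r$ be large. While $D_{n_r}$ is being listed, the partial sums of $\sum a'_{\pi(k)}$ are at least $\sum_{T_{r-1}}a'_i-1\ge n_{r-1}$. While the rest of stage $r$ is being listed, the elements listed so far are those of $D_{n_r}$ and some elements of $[0,e(n_r))$, so the partial sums are at least $(L_{n_r}-1)-e(n_r)\ge n_r$. So $\sum a'_{\pi(k)}=+\infty$, and $\sum a_{\pi(k)}$ diverges to $s\cdot\infty$. This proves Theorem A. $\blacksquare$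

## 7. Conditions with unbounded menus

We now need a forcing that adds many generic $c\in\prod_jN_j$, while the $\omega_1$ slaloms and the $\omega_1$ infinite sets of the ground model $V$ (a model of CH) keep witnessing $\mathfrak l$ and $\mathfrak r$. The argument of Section 2 used only that, at some late coordinate $f$, the value $c(f)$ is still free within a wide range. A condition may therefore fix almost everything, as long as it keeps unboundedly large menus.

**Definition ($Q$ and $P$).** $Q$ is the set of $p=(p(j))_{j<\omega}$ with $\emptyset\ne p(j)\subseteq N_j$ and $\limsup_j|p(j)|=\infty$; $q\le p$ iff $q(j)\subseteq p(j)$ for all $j$. $P$ is the countable support product of $\kappa$ copies of $Q$: functions $p$ with countable $\operatorname{dom}p\subseteq\kappa$ and $p(\beta)\in Q$; $q\le p$ iff $\operatorname{dom}q\supseteq\operatorname{dom}p$ and $q(\beta)\le p(\beta)$ for $\beta\in\operatorname{dom}p$.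

For example, $p(j)=N_j$ when $j$ is a power of $2$ and $p(j)=\{0\}$ otherwise defines an element of $Q$; $p(j)=N_j\cap\{0,1\}$ does not. Changing finitely many $p(j)$ to other nonempty subsets of the $N_j$ never leads out of $Q$; we use this constantly.

Write $p(\beta,j)$ for $p(\beta)(j)$. Pairs $x=(\beta,j)$ are *positions*; they are positions of $p$ if $\beta\in\operatorname{dom}p$. For a finite set $a$ of positions of $p$ and $\eta\in\prod_{x\in a}p(x)$, let $p\wedge\eta$ be $p$ with $p(x)$ replaced by $\{\eta(x)\}$ for $x\in a$. For instance, if $a=\{(\beta,4)\}$, $p(\beta,4)=\{1,3\}$ and $\eta(\beta,4)=3$, then $p\wedge\eta$ has $\{3\}$ at $(\beta,4)$ and agrees with $p$ elsewhere.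

**The generic reals.** Let $G$ be $P$-generic. For every $(\beta,j)$ it is dense that $p(\beta,j)$ is a singleton, so some $p\in G$ has $p(\beta,j)=\{v\}$. Any other $p'\in G$ with $\beta\in\operatorname{dom}p'$ has a common extension with $p$, so $v\in p'(\beta,j)$. Let $c_\beta(j)=c(\beta,j)$ be this $v$, the unique element of $\bigcap\{p(\beta,j):p\in G,\beta\in\operatorname{dom}p\}$. Then $c_\beta\in\prod_jN_j$. Moreover:
$$\text{if }q\in G\text{ and }\eta(x)=c(x)\text{ for all }x\in a,\text{ then }q\wedge\eta\in G. \tag{3}$$
Indeed, by density there is $r\le q$ in $G$ such that all $r(x)$, $x\in a$, are singletons. Then $r(x)=\{c(x)\}$, so $r\le q\wedge\eta$.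

## 8. Fusion, and what it gives

The goal of this section is to thin out a condition so that the $n$-th item of a given sequence of names is decided by the values of $c$ at $n$ positions with small menus.

**Lemma 4.** Let $p\in P$, $a$ a finite set of positions of $p$, and $\tau$ a name for an element of $V$. There is $q\le p$ with $q(x)=p(x)$ for $x\in a$ such that $q\wedge\eta$ decides $\tau$ for every $\eta\in\prod_{x\in a}p(x)$.

*Proof.* Enumerate the $\eta$'s as $\eta^1,\dots,\eta^M$ and let $q_0=p$. Given $q_{i-1}\le p$, equal to $p$ on $a$, take $r_i\le q_{i-1}\wedge\eta^i$ deciding $\tau$. Let $q_i$ equal $p$ on $a$ and $r_i$ at all other positions of $r_i$. Since only finitely many values differ from those of $r_i$, $q_i\in P$. Also $q_i\le q_{i-1}$, and $q_i\wedge\eta^i=r_i$ because $r_i(x)=\{\eta^i(x)\}$ for $x\in a$. So $q=q_M$ satisfies $q\wedge\eta^i\le q_i\wedge\eta^i=r_i$ for all $i$. $\square$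

Fix $g_n=n+3$.

**Lemma 5 (fusion).** Let $p\in P$ and let $(\tau_n)_n\in V$ be names for elements of $V$. There are $q\le p$ and distinct positions $\xi_n$ of $q$ such that, with $F_n=q(\xi_n)$: $|F_n|=g_n$; $q(x)$ is a singleton for every other position $x$ of $q$; for every $\beta\in\operatorname{dom}q$ the set $U_\beta=\{n:\xi_n\in\{\beta\}\times\omega\}$ is infinite; and for each $n$ and $\eta\in\prod_{i<n}F_i$ (read as a function on $\{\xi_i:i<n\}$) the condition $q\wedge\eta$ decides $\tau_n$. Moreover $\operatorname{dom}q\neq\emptyset$.

*Proof.*

**Step 1: the construction.** Let $p_0\le p$ have nonempty domain. Given $p_n$ and $\xi_0,\dots,\xi_{n-1}$ with $p_n(\xi_i)=F_i$, apply Lemma 4 with $a=\{\xi_i:i<n\}$ and $\tau_n$ to get $p_n'\le p_n$ with $p_n'(\xi_i)=F_i$. Bookkeeping hands us some $\beta\in\operatorname{dom}p_n'$: when $p'_m$ has been constructed we enumerate the countable set $\operatorname{dom}p_m'$ as $\{\beta_{m,k}:k<\omega\}$, possibly with repetitions, and at step $n$ we treat $\beta_{m,k}$ for a pair $(m,k)$ with $m\le n$, in such a way that every pair is treated infinitely often. Since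 $\limsup_j|p_n'(\beta,j)|=\infty$, we can choose $\xi_n=(\beta,j)\notin a$ with $|p_n'(\xi_n)|\ge g_n$. Choose $F_n\subseteq p_n'(\xi_n)$ of size $g_n$, and let $p_{n+1}$ be $p_n'$ with the value at $\xi_n$ replaced by $F_n$.

**Step 2: the limit.** Let $\operatorname{dom}q=\bigcup_n\operatorname{dom}p_n$ and $q(\xi_n)=F_n$. For any other position $x=(\beta,j)$ let $q(x)$ be a singleton contained in $\bigcap\{p_n(x):\beta\in\operatorname{dom}p_n\}$. This intersection is nonempty, as the intersection of a decreasing sequence of finite nonempty sets. Each $\beta\in\operatorname{dom}q$ was treated infinitely often, so $U_\beta$ is infinite, and since $g_n\to\infty$, $q(\beta)\in Q$. So $q\in P$.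

**Step 3: deciding.** We have $q\le p_n'$ for all $n$, so for $\eta\in\prod_{i<n}F_i$ we get $q\wedge\eta\le p_n'\wedge\eta$, which decides $\tau_n$. $\square$

If $q\in G$ is as in Lemma 5, then $c(\xi_i)\in F_i$ for all $i$, and by (3)
$$q\wedge(c(\xi_i))_{i<n}\in G,\ \text{ so }\tau_n\text{ takes the value decided by }q\wedge(c(\xi_i))_{i<n}. \tag{4}$$
The conditions $q$ as in Lemma 5 (for a given sequence of names) are dense, so there is always one in $G$. We draw four consequences.

**Consequence 1: $\omega_1$ is preserved.** Let $\dot f$ be a name for a function $\omega\to\mathrm{Ord}$ and apply Lemma 5 to $\tau_n=\dot f(n)$. By (4), $q$ forces $\dot f(n)$ into the finite set of values decided by the $q\wedge\eta$, $\eta\in\prod_{i<n}F_i$. The sequence of these finite sets is in $V$, so the range of $\dot f$ is covered by a set that is countable in $V$. Hence $\omega_1$ is not collapsed.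

**Consequence 2: $P$ is $\omega_2$-c.c., so all cardinals are preserved.** Let $\omega_2$ conditions be given. By CH, $\omega_1^\omega=\omega_1<\omega_2$, so the $\Delta$-system lemma applies to their countable domains: either $\omega_2$ many conditions have the same domain $R$, or $\omega_2$ many have domains that form a $\Delta$-system with countable root $R$. As $|Q^R|\le(2^\omega)^\omega=\omega_1$, two of them agree on $R$. Their union is then a common extension. So cardinals $\ge\omega_2$ are preserved by the chain condition, and $\omega_1$ by Consequence 1.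

**Consequence 3: reading of reals.** Let $x\in\omega^\omega\cap V[G]$ have a name $\dot x$, forced to be in $\omega^\omega$. Apply Lemma 5 to $\tau_n=\dot x\upharpoonright n$ and take such $q\in G$. Put $A=\operatorname{dom}q$, a countable set in $V$. Let $t\in V$ be the table sending $(n,\eta)$, $\eta\in\prod_{i<n}F_i$, to the value of $\dot x\upharpoonright n$ decided by $q\wedge\eta$. By (4),
$$x\upharpoonright n=t\big(n,(c(\xi_i))_{i<n}\big)\qquad\text{for all }n .$$
Let $G\upharpoonright A=\{p\in G:\operatorname{dom}p\subseteq A\}$. For $\beta\in A$ the real $c_\beta$ can be computed from $G\upharpoonright A$, since for $p\in G$ with $\beta\in\operatorname{dom}p$ also $p\upharpoonright\{\beta\}\in G\upharpoonright A$. So $x\in V[G\upharpoonright A]$. Moreover $x$ is determined in $V[G]$ by $(\xi_n)_n$ and $t$ alone. There are at most $\kappa^\omega\cdot2^\omega=\kappa$ such data in $V$, so $\mathfrak c\le\kappa$ in $V[G]$.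

**Consequence 4: the Sacks property.** *For every $x\in\omega^\omega\cap V[G]$ there is a slalom $S\in V$ with $x(k)\in S(k)$ for all $k$.* Let $M_n=\prod_{i<n}g_i$ (so $M_0=1$), and choose $0=m_0<m_1<\cdots$ with $m_n+1\ge M_n$. Apply Lemma 5 with $\tau_n=\dot x\upharpoonright m_{n+1}$ and take such $q\in G$. For $k\in[m_n,m_{n+1})$ let $S(k)$ be the set of values of $\dot x(k)$ decided by the conditions $q\wedge\eta$, $\eta\in\prod_{i<n}F_i$. There are at most $M_n\le m_n+1\le k+1$ of them, and by (4) $x(k)$ is one of them. By CH, $V$ has only $\omega_1$ slaloms, so $\mathfrak l\le\omega_1$ in $V[G]$.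

## 9. Ground-model sets remain reaping

**Lemma 6.** For every $A\subseteq\omega$ in $V[G]$ there is an infinite $X\in V$ with $X\subseteq A$ or $X\cap A=\emptyset$. Hence (CH) $\mathfrak r\le\omega_1$ in $V[G]$.

Let $\dot A$ be a name for a subset of $\omega$ and $p\in P$. Apply Lemma 5 with $\tau_k$ the truth value of "$k\in\dot A$" to get $q\le p$, $\xi_n$, $F_n$. For $y\in\prod_nF_n$ let
$$A(y)=\{k:\ q\wedge(y\upharpoonright k)\Vdash k\in\dot A\}.$$
Whether $k\in A(y)$ depends only on $y\upharpoonright k$, and by (4) $q$ forces $\dot A=A\big((c(\xi_i))_i\big)$. So the task has become combinatorial, in $V$: shrink the $F_i$ to nonempty $E_i$, with $\limsup|E_i|=\infty$ along every $U_\beta$, and find an infinite $X$ with $X\subseteq A(y)$ for all $y\in\prod E_i$ (or $X\cap A(y)=\emptyset$ for all such $y$).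

The obvious attempt is to proceed greedily: fix some $E_i$ with many elements, pick the next $k$, go on. It can break at the very first choice. Let $B\subseteq F_0$ and, for $k\ge1$, let $k\in A(y)$ iff ($k$ is even and $y_0\in B$) or ($k$ is odd and $y_0\notin B$). If $E_0$ contains a point of $B$ and a point outside $B$, then no $k\ge1$ lies in $A(y)$ for all $y\in\prod E_i$, and none lies outside $A(y)$ for all of them. So when we commit to a finite set $H$ of initial segments, we need a guarantee that many *later* $k$ can still be put into $A(y)$ for all branches through $H$ at once. We measure this by a limit of probabilities, along a well-chosen infinite set $K$.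

*Proof of Lemma 6.*

**Step 1: a measure of what is still possible.** Work in $V$. Let $\Omega_n=\prod_{i\ge n}F_i$ with the uniform product measure $\mu_n$. For finite nonempty $H\subseteq\prod_{i<n}F_i$ and $k\ge n$ define, for $t\in\Omega_n$,
$$\varphi^H_k(t)=1\ \text{ if }k\in A(\eta^\frown t)\text{ for all }\eta\in H,\qquad\varphi^H_k(t)=0\ \text{ otherwise.}$$
This depends only on $t\upharpoonright[n,k)$. The spaces $L^2(\mu_n)$ are separable, so bounded sequences in them have weakly convergent subsequences. Hence for some infinite set of $k$'s the functions $\varphi_k^{\{\emptyset\}}$ converge weakly in $L^2(\mu_0)$. If the limit is $0$, replace $\dot A$ by its complement. Since $q\wedge(y\upharpoonright k)$ decides "$k\in\dot A$", this replaces $\varphi_k^{\{\emptyset\}}$ by $1-\varphi_k^{\{\emptyset\}}$, and the limit becomes $1$. So we may assume that the limit is not $0$. By diagonalization over the countably many pairs $(n,H)$, shrink this infinite set to an infinite $K$ such that for all $n,H$ the functions $\varphi_k^H$ $(k\in K,k\ge n)$ converge weakly in $L^2(\mu_n)$ to some $\varphi^H$. As a weak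 limit of nonnegative functions, $\varphi^H\ge0$ almost everywhere. Put
$$\Lambda(H)=\int\varphi^H\,d\mu_n=\lim_{k\in K}\int\varphi^H_k\,d\mu_n\in[0,1].$$
Then $\Lambda(\{\emptyset\})>0$, since $\varphi^{\{\emptyset\}}\ge0$ is not $0$.

Two examples. In the example above, with $K$ the even numbers $\geq 2$, $\Lambda(\{v\})=1$ for $v\in B$, $\Lambda(\{v\})=0$ for $v\in F_0\setminus B$, and $\Lambda(\{v,v'\})=0$ if $v\in B$, $v'\notin B$. If instead $k\in A(y)$ iff $y_{k-1}\in B_{k-1}$ $(k\ge1)$, where $B_i\subseteq F_i$ and $|B_i|/|F_i|\to\frac12$, then for $k>n$ the functions $\varphi^H_k$ are indicators of independent events with probabilities tending to $\frac12$. They converge weakly to the constant $\frac12$, because this is clear when testing against functions of finitely many coordinates, and these are dense. So $\Lambda(H)=\frac12$ for all $H$.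

**Step 2: extending $H$.** For $n\le n'$ and $t\in\prod_{n\le i<n'}F_i$ write $H^\frown t=\{\eta^\frown t:\eta\in H\}$, and let $[t]\subseteq\Omega_n$ be the set of extensions of $t$. Since $\varphi_k^{H^\frown t}(t')=\varphi_k^H(t^\frown t')$ for $k\ge n'$, we have $\int\varphi_k^{H^\frown t}d\mu_{n'}=\mu_n([t])^{-1}\int_{[t]}\varphi_k^Hd\mu_n$. Taking limits along $K$, with the test function $1_{[t]}$ on the right, gives
$$\Lambda(H^\frown t)=\mu_n([t])^{-1}\int_{[t]}\varphi^H\,d\mu_n. \tag{5}$$
In particular the average over $t$ of $\Lambda(H^\frown t)$ is $\Lambda(H)$.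

**Step 3: catching one more $k$.** We show:

(a) *If $\Lambda(H)>0$, then for arbitrarily large $k\in K$ there is $t\in\prod_{n\le i<k}F_i$ such that $k\in A(y)$ for all $y\in\prod_iF_i$ extending an element of $H^\frown t$, and $\Lambda(H^\frown t)>0$.*

By weak convergence, tested against $\varphi^H$ itself, $\int\varphi_k^H\varphi^H\to\int(\varphi^H)^2>0$ along $K$. Take a large $k\ge n$ in $K$ with $\int\varphi^H_k\varphi^H>0$. Since $\varphi^H_k$ is constant, with value $0$ or $1$, on each cylinder $[t]$, $t\in\prod_{n\le i<k}F_i$, some $t$ has $\varphi_k^H=1$ on $[t]$ and $\int_{[t]}\varphi^H>0$. The first says that $k\in A(y)$ for all $y$ extending an element of $H^\frown t$; the second gives $\Lambda(H^\frown t)>0$ by (5).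

**Step 4: keeping a large menu.** We show:

(b) *If $\Lambda(H)=\delta>0$, $N\in\omega$ and $U\subseteq\omega$ is infinite, there are $n'\in U$, $n'\ge n$, $t\in\prod_{n\le i<n'}F_i$ and a nonempty $E\subseteq F_{n'}$ with $|E|\ge N$ and $\Lambda((H^\frown t)\times E)>0$.*

Here $(H^\frown t)\times E=\{\eta^\frown v:\eta\in H^\frown t,\ v\in E\}$. Choose $n'\in U$, $n'\ge n$, with $\frac\delta2g_{n'}\ge N$. By the averaging in Step 2 choose $t$ such that $H'=H^\frown t$ has $\Lambda(H')\ge\delta$. For all large $k\in K$ we have $k>n'$ and $\int\varphi_k^{H'}d\mu_{n'}\ge\frac34\delta$. Fix such $k$. For $t'\in\Omega_{n'+1}$ let $u(t')$ be the fraction of $v\in F_{n'}$ with $\varphi_k^{H'}(v^\frown t')=1$. Then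
$$\tfrac34\delta\le\int u\,d\mu_{n'+1}\le\mu_{n'+1}(u\ge\tfrac\delta2)+\tfrac\delta2 ,$$
so $u\ge\frac\delta2$ with probability at least $\frac\delta4$. For each $t'$ with $u(t')\ge\frac\delta2$ there is a set of exactly $\lceil\frac\delta2|F_{n'}|\rceil$ many $v$ with $\varphi_k^{H'}(v^\frown t')=1$. There are at most $2^{|F_{n'}|}$ subsets of $F_{n'}$. Hence some fixed $E_k\subseteq F_{n'}$ of this size satisfies $\varphi_k^{H'}(v^\frown t')=1$ for all $v\in E_k$ with probability at least $\frac\delta42^{-|F_{n'}|}$ over $t'$. In other words,
$$\int\varphi_k^{H'\times E_k}\,d\mu_{n'+1}\ge\tfrac\delta4\,2^{-|F_{n'}|} .$$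
Some $E$ equals $E_k$ for infinitely many $k\in K$. As $\Lambda(H'\times E)$ is the limit along $K$, $\Lambda(H'\times E)\ge\frac\delta42^{-|F_{n'}|}>0$. Finally $|E|\ge\frac\delta2g_{n'}\ge N$, and $E\ne\emptyset$ because $\delta>0$.

**Step 5: alternating.** Start from $n=0$, $H=\{\emptyset\}$ and alternate (a) and (b). This builds nonempty $E_i\subseteq F_i$ and $X=\{k_0<k_1<\cdots\}$, keeping $H=\prod_{i<n}E_i$ and $\Lambda(H)>0$ at each stage. Each application of (a) adds a new, larger $k$ to $X$, sets $E_i=\{t_i\}$ on $[n,k)$, and moves $n$ to $k$. Each application of (b) sets $E_i=\{t_i\}$ on $[n,n')$ and $E_{n'}=E$, and moves $n$ to $n'+1$. In (b) use bookkeeping so that for each $\beta\in\operatorname{dom}q$ the set $U=U_\beta$ is used infinitely often, with $N\to\infty$. Let $q'$ be $q$ with $q(\xi_i)$ replaced by $E_i$ for all $i$. By the bookkeeping $q'\in P$, and $q'\le q$. By (a), $k\in A(y)$ for all $k\in X$ and $y\in\prod E_i$; this is a statement about $y\upharpoonright k\in\prod_{i<k}E_i$, so it holds also for $y\in V[G]$. As $q'$ forces $(c(\xi_i))_i\in\prod_iE_i$, we get $q'\Vdash X\subseteq\dot A$,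 or, if $\dot A$ was complemented, $q'\Vdash X\cap\dot A=\emptyset$ for the original $\dot A$.

Since $p$ was arbitrary, the first claim follows by density. By CH, $V$ has only $\omega_1$ infinite subsets of $\omega$, and they form a reaping family in $V[G]$. $\square$

## 10. A generic scale defeats every permutation from a smaller model

We now redo the Baire category argument of Section 2 with conditions of $Q$ in place of cylinders.

**Lemma 7.** Let $W\supseteq V$ be a model of ZFC (in the application, a generic extension of $V$) and let $c$ be the real given by a $Q^V$-generic filter over $W$. For $\sigma\in\operatorname{Sym}(\omega)\cap W$, the partial sums $s_n=\sum_{k<n}a^c_{\sigma(k)}$ satisfy $\liminf|s_n|=0$ or $\limsup|s_n|=\infty$.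

*Proof.* Otherwise $\liminf|s_n|>0$ and $\limsup|s_n|<\infty$, so there are $p\in Q^V$, $n_0$ and rationals $0<u<w$ such that, over $W$, $p\Vdash u\le|s_n|\le w$ for all $n\ge n_0$. Choose $f\in\omega$ such that $p(f)$ contains $\alpha<\alpha'$ with $2^{\alpha'-\alpha}>w/u$. This is possible, as $\limsup_j|p(j)|=\infty$ and $\max p(f)-\min p(f)\ge|p(f)|-1$. Let $T_n=\{\sigma(k):k<n\}$ and choose $n\ge n_0$ with $T_n\supseteq J_j$ for all $j<f$. Then $\tau_j(T_n)=0$ for $j<f$, and by (1)
$$s_n=\sum_{f\le j\le l}\tau_j(T_n)z_j\qquad\text{for some }l\ge f .$$
The coefficients are known in $W$. Fix $x_i\in p(i)$ for $i\le l$, $i\ne f$. Let $p^\alpha,p^{\alpha'}\le p$ be obtained by shrinking $p(i)$ to $\{x_i\}$ for these $i$, and $p(f)$ to $\{\alpha\}$, respectively to $\{\alpha'\}$. Only finitely many values were changed, so both are in $Q^V$. They decide $z_j$ for all $j\le l$, so they decide $s_n$ to be some $v$, respectively $v'$. Each $z_j$ with $f\le j\le l$ contains the factor $2^{c(f)}$, and its other factors are the same under both conditions. So $v'=2^{\alpha'-\alpha}v$. But $|v|,|v'|\in[u,w]$ gives $2^{\alpha'-\alpha}\le w/u$,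 a contradiction. $\square$

## 11. Proof of Theorem B

Let $G$ be $P$-generic over $V\models\mathrm{CH}$. Cardinals are preserved by Consequence 2.

**Step 1: $\mathfrak l,\mathfrak r,\mathfrak{rr}_i\le\omega_1$ in $V[G]$.** Consequence 4 and Lemma 6 give $\mathfrak l,\mathfrak r\le\omega_1$. Theorem A, applied in $V[G]$, gives $\mathfrak{rr}_i\le\omega_1$.

**Step 2: these are equalities.** We have $\mathfrak l\ge\mathfrak d\ge\omega_1$ and $\mathfrak r\ge\omega_1$ by Section 3, and $\mathfrak{rr}_i\ge\omega_1$ by Test 2 of Section 1; these are theorems of ZFC. (This step is not needed for the conjecture.)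

**Step 3: a series that escapes a given small $\Pi$.** In $V[G]$ let $\Pi\subseteq\operatorname{Sym}(\omega)$, $|\Pi|<\kappa$. By Consequence 3, for each $\sigma\in\Pi$ there is a countable $A_\sigma\in V$ with $\sigma\in V[G\upharpoonright A_\sigma]$. Now $|\bigcup_{\sigma\in\Pi}A_\sigma|\le|\Pi|\cdot\omega<\kappa$, and $\kappa$ is still a cardinal. So we can pick $\beta\in\kappa\setminus\bigcup_{\sigma\in\Pi}A_\sigma$. Fix $\sigma\in\Pi$. In $V$, the forcing $P$ is isomorphic to the product of its restrictions to $A_\sigma$, to $\{\beta\}$ and to the remaining coordinates. The restriction to $\{\beta\}$ is $Q$, up to the empty condition, which is equivalent to the largest element $(N_j)_j$ of $Q$. By the product lemma, $c_\beta$ is the real given by a filter that is $Q^V$-generic over $V[G\upharpoonright A_\sigma]\ni\sigma$. By Lemma 7 with $W=V[G\upharpoonright A_\sigma]$, the partial sums of $a^{c_\beta}$ rearranged by $\sigma$ satisfy $\liminf|s_n|=0$ or $\limsup|s_n|=\infty$. The choice of $\beta$ did not depend on $\sigma$, so the one series $\sum a^{c_\beta}_i$, which is c.c. with sum $0$ by Section 2,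 has this property for every $\sigma\in\Pi$. In particular no $\sigma\in\Pi$ makes it converge to a nonzero number. This is the "moreover" part of the theorem.

**Step 4: $\mathfrak{rr}_f=\mathfrak c=\kappa$.** By Step 3 no $\Pi$ of size less than $\kappa$ is a witness for $\mathfrak{rr}_f$, so $\mathfrak{rr}_f\ge\kappa$. By Riemann's theorem $\mathfrak{rr}_f\le|\operatorname{Sym}(\omega)|=\mathfrak c$, and $\mathfrak c\le\kappa$ by Consequence 3. So $\mathfrak{rr}_f=\mathfrak c=\kappa$.

In $V[G]$ we therefore have $\mathfrak{rr}_i=\omega_1<\kappa=\mathfrak{rr}_f=\mathfrak c$. With $\kappa=\omega_2$, and since Con(ZFC) implies Con(ZFC+CH), this shows that $\mathfrak{rr}_i<\mathfrak{rr}_f$ is consistent with ZFC if ZFC is consistent: Conjecture 2 is true. $\blacksquare$
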